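# Noetherian cancellative monoids are finitely generated

## Cosets of the unit group, ordered by divisibility

Let $G$ be a group and let $S\subseteq G$ be a submonoid such that every element of $G$ has the form $ab^{-1}$ with $a,b\in S$. Put $U=S\cap S^{-1}$. This is the group of units of $S$. The proof in these notes takes place on the set $G/U$ of left cosets $gU$, which carries two structures: an order, coming from divisibility in $S$, and the left multiplication action of $G$. For $g,h\in G$ write
$$g\le h\quad\Longleftrightarrow\quad g^{-1}h\in S\quad\Longleftrightarrow\quad h\in gS ,\qquad\qquad D_g=gUg^{-1}.$$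

The group $D_g$ is the stabilizer of the point $gU$ under left multiplication: $kgU=gU$ means $g^{-1}kg\in U$, that is, $k\in gUg^{-1}$.

We compare subgroups only up to finite index.

**Definition ($\lesssim$).** For subgroups $A,B$ of a group write $A\lesssim B$ if $[A:A\cap B]<\infty$.

For instance, in $\mathbb Z^2$ we have $\mathbb Z\times 0\lesssim\mathbb Z^2$ but not $\mathbb Z^2\lesssim\mathbb Z\times 0$; in $\mathbb Z$ we have $m\mathbb Z\lesssim n\mathbb Z$ whenever $n\ne0$.

**Lemma 1.** (i) If $A'\le A\lesssim B$, then $A'\lesssim B$. (ii) If $A\lesssim B\lesssim C$, then $A\lesssim C$. (iii) If $A\lesssim B$, then $gAg^{-1}\lesssim gBg^{-1}$. (iv) If $A\lesssim B$ and $a\in A$, then $a^n\in B$ for some $n\ge1$.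

**Proof.** (i) $[A':A'\cap B]\le[A:A\cap B]$, because two elements of $A'$ in different cosets of $A'\cap B$ are in different cosets of $A\cap B$. (ii) Since $A\cap B\le B\lesssim C$, part (i) says that $A\cap B\cap C$ has finite index in $A\cap B$, which has finite index in $A$. So $A\cap B\cap C$ has finite index in $A$, and so does the larger group $A\cap C$. (iii) Conjugation by $g$ is an automorphism. (iv) Two of the cosets $a^i(A\cap B)$, $i\ge0$, coincide, say for $i<j$; then $a^{j-i}\in B$. $\square$

**Lemma 2.** The relation $\le$ is a preorder on $G$, it is invariant under left translation, $g\le h$ depends only on the cosets $gU$ and $hU$, and every finite subset of $G$ has an upper bound.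

**Proof.** Reflexivity is $1\in S$, and transitivity is $g^{-1}k=(g^{-1}h)(h^{-1}k)$. Invariance is $(kg)^{-1}(kh)=g^{-1}h$. If $u,v\in U$, then $(gu)^{-1}(hv)=u^{-1}(g^{-1}h)v$ is in $S$ exactly when $g^{-1}h$ is. Given $g,h$, write $g^{-1}h=ab^{-1}$ with $a,b\in S$; then $ga=hb$ is above both. For larger finite sets use induction and transitivity. $\square$

By Lemma 2 we may speak of upper bounds of a finite set of cosets.

**Definition (small subgroup).** A subgroup $H\le G$ is *small* if $H\lesssim D_y$ for some $y\in G$. Equivalently, some point $yU$ of $G/U$ has a finite $H$-orbit, since that orbit has $[H:H\cap D_y]$ elements.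

The object on which everything turns is a **maximal small subgroup** $\Gamma$ of $G$: a small subgroup not properly contained in any other small subgroup. Here are three examples.

*Example A.* Let $S=\mathbb Z\times\mathbb N\subseteq G=\mathbb Z^2$, where $\mathbb N=\{0,1,2,\dots\}$. Then $U=\mathbb Z\times0$, the ordered set $G/U$ is $\mathbb Z$ with its usual order, and all $D_g$ equal $U$. If $H\lesssim U$, then the second projection of $H$ is a finite subgroup of $\mathbb Z$, so $H\le U$. Hence $\Gamma=U$ is the unique maximal small subgroup.

*Example B.* Let $G=\mathbb Z\times C_2$, where $C_2=\{0,1\}$, and $S=\{(0,0)\}\cup\{(n,\epsilon):n\ge1\}$. Here $U$ is trivial, so $G/U=G$, all $D_g$ are trivial, and "small" means finite. So $\Gamma=0\times C_2$, which is strictly larger than every $D_g$. It moves the point $w=(0,0)$ to the incomparable point $(0,1)$. But $y=(1,0)$ is an upper bound of both, and *every* point of its $\Gamma$-orbit $F=\{(1,0),(1,1)\}$ is above $w$. This picture will return.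

*Example C.* Let $G$ be the group of maps $r\mapsto2^kr+c$ of $\mathbb Z[1/2]$, with $k\in\mathbb Z$, $c\in\mathbb Z[1/2]$. Write $\tau_c$ for $r\mapsto r+c$ and $x$ for $r\mapsto r/2$. Then $x^{-1}\tau_cx=\tau_{2c}$, so $\tau_cx^l=x^l\tau_{2^lc}$. Let $S=\{x^k\tau_b:k\ge0,\ b\in\mathbb Z\}$. It is a monoid, because $x^k\tau_b\cdot x^l\tau_c=x^{k+l}\tau_{2^lb+c}$. An arbitrary element $g=x^k\tau_c$ of $G$ satisfies $gx^l=x^{k+l}\tau_{2^lc}$, which is in $S$ for large $l$; so $g=(gx^l)(x^l)^{-1}$ is a right fraction. Here $U=\{\tau_b:b\in\mathbb Z\}$, and for $g=x^k\tau_c$ we get $D_g=\{\tau_b:b\in2^{-k}\mathbb Z\}$. If $H\lesssim D_g$, then the exponent map $x^k\tau_c\mapsto k$ sends $H$ to a finite subgroup of $\mathbb Z$, so $H=\{\tau_b:b\in B\}$ with $B\le\mathbb Z[1/2]$ and $nB\subseteq2^{-k}\mathbb Z$ for some $n\geq 1$. Thus $B$ is cyclic, hence $B\subseteq2^{-j}\mathbb Z\subsetneq2^{-j-1}\mathbb Z$ for some $j$. The last group again gives a small subgroup, namely $D_{x^{j+1}}$. So in this example there is no maximal small subgroup.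

What $\Gamma$ is for is the following. For the monoids of interest it will be fairly easy to see that $U\lesssim sUs^{-1}$ for all $s\in S$, while the application needs the opposite relation $sUs^{-1}\lesssim U$. A maximal small subgroup turns the first into the second.

## Right congruences and the conjecture

Let $S$ be a monoid with identity $1=1_S$. An *$S$-act* is a set $X$ with a map $X\times S\to X$, $(x,s)\mapsto x\cdot s$, such that $(x\cdot s)\cdot t=x\cdot(st)$ and $x\cdot1=x$. It is *finitely generated* if $X=A\cdot S$ for a finite $A\subseteq X$, where $A\cdot S=\{a\cdot s:a\in A,s\in S\}$. A *congruence* on $X$ is an equivalence relation $\sim$ such that $x\sim y$ implies $x\cdot s\sim y\cdot s$ for all $s\in S$. For a relation $R$ on $X$, the smallest congruence containing it is $R^\sharp$. The free act $F^S_B$ on a set $B$ is the disjoint union of $|B|$ copies of $S$, where $S$ acts on itself by right multiplication. An act is *finitely presented* if it is isomorphic to $F^S_B/R^\sharp$ with $B$ and $R$ finite. A congruence on the act $S$ is called a *right congruence* of $S$.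

**Definition (noetherian).** A monoid $S$ is (right) *noetherian* if every finitely generated $S$-act is finitely presented. Equivalently, every right congruence of $S$ is $R^\sharp$ for a finite relation $R$; equivalently again, $S$ satisfies the ascending chain condition (ACC) on right congruences.

We use the last form. A monoid is *cancellative* if $xy=xz$ implies $y=z$, and $yx=zx$ implies $y=z$. It is known that a noetherian monoid that is a group, or commutative, or inverse, is finitely generated as a monoid. (A monoid is inverse if for each $x$ there is a unique $y=x^{-1}$ with $xx^{-1}x=x$ and $x^{-1}xx^{-1}=x^{-1}$.) The source "Semigroup actions and finiteness conditions", https://math.colorado.edu/algebralogic/nik-ruskuc2.pdf, states the conjecture (Brookes, Miller, et al.) that every noetherian cancellative monoid is finitely generated. The conjecture is true.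

**Theorem 1.** Every noetherian cancellative monoid $S$ is finitely generated.

Two further theorems follow later: Theorem 2 works from ACC on right ideals and isolates what else is needed, and Theorem 3 shows that ACC on right ideals alone is not enough.

## Three monoids by hand

*Groups.* Let $S$ be a group, $\sim$ a right congruence, and $H$ the class of $1$. If $s,t\in H$, then $st\sim t\sim1$; if $s\sim1$, then $1\sim s^{-1}$. So $H$ is a subgroup, and $s\sim t$ if and only if $st^{-1}\in H$. Conversely, each subgroup $H$ gives the right congruence $st^{-1}\in H$. Thus a group is noetherian exactly when it has ACC on subgroups. Such a group is finitely generated: otherwise one could choose successively $g_{n+1}\notin\langle g_1,\dots,g_n\rangle$. Adding the inverses of the generators, it is finitely generated as a monoid.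

*The monoid $\mathbb N$.* If a congruence on $(\mathbb N,+)$ contains a pair $(i,i+p)$ with $p\ge1$, then every $n\ge i+p$ is congruent to $n-p$, so every class meets $\{0,\dots,i+p-1\}$. The quotient is finite, hence only finitely many congruences lie above this one. So $\mathbb N$ is noetherian.

*The free monoid on $a,b$.* The right ideals $bS\cup abS\cup\dots\cup a^nbS$ increase strictly with $n$, since the elements of $a^ibS$ are the words with exactly $i$ letters $a$ before the first $b$. Lemma 4 below turns such a chain into a strict chain of right congruences, so this finitely generated monoid is not noetherian. The reason is that $aS\cap bS=\emptyset$; the next section shows that this cannot happen in a noetherian cancellative monoid.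

## Right ideals, units and fractions

From here on $S$ is a cancellative monoid with group of units $U$, and $M=S\setminus U$. Most of the argument uses only ACC on right ideals, and we mark where more is used.

**Lemma 3.** If a product in $S$ is a unit, then all its factors are units. Hence $M$ is a two-sided ideal or empty.

**Proof.** If $ab=1$, then $bab=b$, and cancelling the right-hand $b$ gives $ba=1$. So one-sided invertible elements are units. If $xy=v$ is a unit, then $x\cdot yv^{-1}=1$, so $x$ is a unit, and then so is $y=x^{-1}v$. For longer products use induction. If $m\in M$ and $s,t\in S$, then $smt$ cannot be a unit, since $m$ is not. $\square$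

**Lemma 4.** A noetherian monoid has ACC on right ideals. If a monoid $S$ has ACC on right ideals, then every right ideal is finitely generated, and

**(W)** for every sequence $s_1,s_2,\dots$ in $S$ there are $m<n$ with $s_n\in s_mS$.

**Proof.** Let $\Delta$ be the equality relation on $S$. For a nonempty right ideal $I$ the relation $\Delta\cup(I\times I)$ is an equivalence relation, and it is a right congruence because $Is\subseteq I$. If $I\subsetneq I'$, choose $x\in I$ and $y\in I'\setminus I$; then $(x,y)$ lies in the relation of $I'$ and not in that of $I$. So strict chains of right ideals give strict chains of right congruences. If a right ideal were not finitely generated, one could choose $s_{n+1}$ in it outside $s_1S\cup\dots\cup s_nS$ forever, contradicting ACC. For (W), the chain $s_1S\cup\dots\cup s_nS$ stabilizes, so for some $n\ge2$ we have $s_n\in s_1S\cup\dots\cup s_{n-1}S$. $\square$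

Property (W) is the tool we use again and again: feed it a cleverly chosen sequence, then cancel.

**Lemma 5.** Let $S$ be cancellative with ACC on right ideals. Then $S$ embeds in a group $G$ with $G=\{ab^{-1}:a,b\in S\}$, and $S\cap S^{-1}=U$.

**Proof.** Ore's theorem (Clifford–Preston, *The Algebraic Theory of Semigroups* I, §1.10) provides this embedding for a cancellative monoid in which $aS\cap bS\ne\emptyset$ for all $a,b$. To check the condition, apply (W) to the sequence $(a^nb)_{n\ge1}$: there are $m<n$ and $c\in S$ with $a^nb=a^mbc$. Cancelling $a^m$ gives $a^{n-m}b=bc$, and this element is in $aS\cap bS$ since $n-m\ge1$. Finally, an element of $S$ whose inverse in $G$ lies in $S$ is a unit of $S$, and conversely. $\square$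

So the setting of the first section is available: $G=SS^{-1}$, the order $\le$, the groups $D_g$, and the small subgroups. We fix this $G$ whenever $S$ is cancellative with ACC on right ideals.

**Lemma 6.** Let $S$ be cancellative with ACC on right ideals. Then $U\lesssim sUs^{-1}$ for all $s\in S$.

**Proof.** Let $T=\{u\in U:s^{-1}us\in S\}$, a submonoid of $U$.

**Step 1: every $u\in U$ has a power $u^k\in T$ with $k\ge1$.** Apply (W) to $(u^ns)_{n\ge1}$: there are $m<n$ and $c\in S$ with $u^ns=u^msc$, so $s^{-1}u^{n-m}s=c\in S$.

**Step 2: $T$ is a group, and $T=U\cap sUs^{-1}$.** Let $t\in T$. By Step 1 applied to $t^{-1}$, some $t^{-k}$ with $k\ge1$ is in $T$. Then $t^{-1}=t^{-k}t^{k-1}\in T$. So $T$ is a group. Hence $s^{-1}Ts$ is a group contained in $S$, so it consists of units, and $T\subseteq U\cap sUs^{-1}$. Conversely, if $u\in U\cap sUs^{-1}$, then $s^{-1}us\in U\subseteq S$, so $u\in T$.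

**Step 3: $[U:T]$ is finite.** Otherwise choose $u_1,u_2,\dots$ in distinct left cosets of $T$ in $U$. By (W) applied to $(u_ns)$ there are $m<n$ and $c\in S$ with $u_ns=u_msc$. So $s^{-1}u_m^{-1}u_ns\in S$, that is, $u_m^{-1}u_n\in T$, contradicting the choice of distinct cosets. $\square$

Conjugating Lemma 6 by $g\in G$ and writing $h=gs$ gives the form in which we use it:
$$g\le h\ \Longrightarrow\ D_g\lesssim D_h. \tag{1}$$
Going up in $G/U$, stabilizers grow up to finite index.

The next lemma uses the full strength of the noetherian hypothesis, and it is the only place apart from Lemma 4 where right congruences enter.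

**Lemma 7.** If $S$ is cancellative and noetherian, then $G$ has ACC on subgroups. In particular, $U$ is finitely generated, as a group and as a monoid.

**Proof.** For $H\le G$ let $\rho_H=\{(s,t)\in S\times S:st^{-1}\in H\}$. Since $st^{-1}\in H$ means $Hs=Ht$, this is an equivalence relation, and it is a right congruence because $(sr)(tr)^{-1}=st^{-1}$. If $H\subsetneq H'$, pick an element of $H'\setminus H$ and write it as $ab^{-1}$ with $a,b\in S$. Then $(a,b)\in\rho_{H'}\setminus\rho_H$. So a strict chain of subgroups would give a strict chain of right congruences. The statement about $U\le G$ follows as for groups in the previous section. $\square$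

## Peeling nonunits off the left

The sensible way to look for generators is this. The right ideal $M$ is finitely generated, say $M=a_1S\cup\dots\cup a_kS$. Given $x_0\in M$, write $x_0=a_{i_1}x_1$. If $x_1\in M$, write $x_1=a_{i_2}x_2$, and so on. If this always stops, the units together with $a_1,\dots,a_k$ generate $S$. The next two lemmas say what stopping means.

**Lemma 8.** Let $x=ax'$ in $S$. Then $Sx\subseteq Sx'$, with equality if and only if $a\in U$.

**Proof.** The inclusion is clear. If $a\in U$, then $x'=a^{-1}x\in Sx$. If $Sx=Sx'$, then $x'=cx=cax'$ for some $c\in S$, so $ca=1$ and $a$ is a unit by Lemma 3. $\square$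

**Lemma 9.** Let $S$ be cancellative with ACC on right ideals and ACC on principal left ideals. Then $S=\langle U,a_1,\dots,a_k\rangle$ for some finite set of nonunits $a_i$.

**Proof.** If $M=\emptyset$, take $k=0$. Otherwise, by Lemma 4, $M=a_1S\cup\dots\cup a_kS$ with $a_i\in M$. Let $S'=\langle U,a_1,\dots,a_k\rangle$ and suppose $x_0\in S\setminus S'$. Then $x_0\notin U$, so $x_0\in M$ and $x_0=a_{i_1}x_1$ for some $x_1\in S$. Since $x_0\notin S'$, also $x_1\notin S'$. Continuing, we get $x_j=a_{i_{j+1}}x_{j+1}$ with all $x_j\notin S'$. As no $a_i$ is a unit, Lemma 8 gives $Sx_0\subsetneq Sx_1\subsetneq\cdots$, a contradiction. $\square$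

So we want ACC on principal *left* ideals, while the hypothesis speaks of *right* congruences. Suppose $Sx_0\subsetneq Sx_1\subsetneq\cdots$, with $x_i=a_{i+1}x_{i+1}$ and $a_{i+1}\in M$. By (W) some $x_n$ with $n>m$ has the form $x_mt$. Writing $x=x_m$ and $a=a_{m+1}\cdots a_n\in M$ we get
$$x=axt. \tag{2}$$
If $S$ is commutative, cancel $x$: then $at=1$, so $a$ is a unit, a contradiction. In the commutative cancellative case the naive approach therefore works. In general (2) only says $a=xt^{-1}x^{-1}$ in $G$, and nothing cancels. We can, however, show that $t$ is a unit.

**Lemma 10.** Let $S$ be cancellative with ACC on right ideals, and suppose that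
$$S\cap xUx^{-1}\subseteq U\quad\text{for all }x\in S. \tag{3}$$
Then $S$ has ACC on principal left ideals.

**Proof.** Suppose not, and take $x,t\in S$ and $a\in M$ as in (2).

**Step 1: $t$ is a unit.** From $axt=x$ we get $ax=xt^{-1}$ in $G$, hence $a^kx=xt^{-k}$ for all $k\ge0$, and these elements lie in $S$. Apply (W) to $(a^kx)_{k\ge1}$: there are $k<l$ with $a^lx\in a^kxS$, so $x^{-1}a^{l-k}x=t^{-(l-k)}$ is in $S$. Since $t^{l-k}$ is in $S$ as well, $t^{l-k}$ is a unit. By Lemma 3, $t\in U$.

**Step 2: contradiction.** Now $a=xt^{-1}x^{-1}\in S\cap xUx^{-1}\subseteq U$ by (3), but $a\in M$. $\square$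

Here the direct attack stops: a nonunit $a$ might be conjugate, through $x\in S$, to a unit. Theorem 3 will exhibit a monoid with ACC on right ideals in which this happens. So (3) must come from ACC on subgroups of $G$.

## Why conjugating $U$ repeatedly is not enough

Condition (3) would follow from the relation opposite to Lemma 6.

**Lemma 11.** Let $S$ be cancellative with ACC on right ideals. If $sUs^{-1}\lesssim U$ for all $s\in S$, then (3) holds.

**Proof.** Let $a\in S\cap xUx^{-1}$ with $x\in S$. Since $xUx^{-1}\lesssim U$, Lemma 1(iv) gives $a^n\in U$ for some $n\ge1$. By Lemma 3, $a$ is a unit. $\square$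

Fix $s\in S$. Lemma 6 gives $U\lesssim sUs^{-1}$. If this were an honest inclusion $U\le sUs^{-1}$, then conjugating by powers of $s$ would give
$$U\le sUs^{-1}\le s^2Us^{-2}\le\cdots,$$
and ACC on subgroups of $G$ would give $s^nUs^{-n}=s^{n+1}Us^{-n-1}$ for some $n$, hence $U=sUs^{-1}$. But Lemma 6 only gives
$$U\lesssim sUs^{-1}\lesssim s^2Us^{-2}\lesssim\cdots,$$
and no term need contain the one before it. There is no ascending chain of subgroups to which ACC could be applied. This is the exact point at which the first idea breaks.

One can try to keep ACC but apply it to a notion insensitive to finite index: take $\Gamma$ maximal among *small* subgroups. One would like to show that a finite-index subgroup of each high stabilizer $D_w$ lies in $\Gamma$. The obvious move is to enlarge $\Gamma$ to $\langle\Gamma,E\rangle$ with $E$ of finite index in $D_w$ and quote maximality. For that, $\langle\Gamma,E\rangle$ must be small, and a group generated by two small groups has no evident reason to be small. What is needed is one *finite* subset of $G/U$ preserved by both $\Gamma$ and $E$: its setwise stabilizer is then small for free, because a group preserving a finite set has finite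 orbits on it. Example B shows where to find this set. Take an upper bound $y$ of the orbit of $w$ under $\Gamma$. Then the whole orbit of $y$ under $\Gamma$ lies above $w$, and by (1) a finite-index subgroup of $D_w$ fixes every point of it.

## A finite set preserved by $\Gamma$ and by most of $D_w$

**Lemma 12.** Let $S$ be cancellative with ACC on right ideals, and suppose that $G$ has a maximal small subgroup. Then $sUs^{-1}\lesssim U$ for all $s\in S$.

**Proof.** Let $\Gamma$ be a maximal small subgroup and fix $z\in G$ with $\Gamma\lesssim D_z$.

**Step 1: if $w\ge z$, then the orbit $\Gamma wU\subseteq G/U$ is finite.** This makes upper bounds of orbits available. By (1), $\Gamma\lesssim D_z\lesssim D_w$. The stabilizer of $wU$ in $\Gamma$ is $\Gamma\cap D_w$, so the orbit has $[\Gamma:\Gamma\cap D_w]<\infty$ elements.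

**Step 2: for $w\ge z$, find a finite $\Gamma$-orbit $F$ all of whose points are above $w$.** By Step 1 the orbit $\Gamma wU$ is finite, so by Lemma 2 it has an upper bound $y$. In particular $y\ge w\ge z$, so Step 1 applies to $y$, and the orbit $F=\Gamma yU$ is finite. Let $\gamma\in\Gamma$. The coset $\gamma^{-1}wU$ is in $\Gamma wU$, so $\gamma^{-1}w\le y$; translating by $\gamma$ gives $w\le\gamma y$. So $f\ge w$ for every $fU\in F$.

**Step 3: a finite-index subgroup $E$ of $D_w$ fixes $F$ pointwise.** By Step 2 and (1), $D_w\lesssim D_f$ for each $fU\in F$. Put
$$E=D_w\cap\bigcap_{fU\in F}D_f .$$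
This is an intersection of finitely many subgroups $D_w\cap D_f$ of finite index in $D_w$, so $[D_w:E]<\infty$. Each element of $E$ stabilizes each point of $F$.

**Step 4: maximality gives $E\le\Gamma$, hence $D_w\lesssim\Gamma$.** Let $\Gamma''=\{g\in G:gF=F\}$ be the setwise stabilizer of $F$. Then $\Gamma\le\Gamma''$, because $F$ is a $\Gamma$-orbit, and $E\le\Gamma''$ by Step 3. The group $\Gamma''$ acts on the finite set $F\ni yU$, and the stabilizer of $yU$ in it is $\Gamma''\cap D_y$; so $[\Gamma'':\Gamma''\cap D_y]\le|F|<\infty$. Thus $\Gamma''\lesssim D_y$ is small. By maximality of $\Gamma$, $\Gamma''=\Gamma$. So $E\le\Gamma\cap D_w$, and since $E$ has finite index in $D_w$, we get $D_w\lesssim\Gamma$.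

**Step 5: transport the result to $U$.** Let $s\in S$ and $w=zs$. Then $w\ge z$, so by Step 4
$$zsUs^{-1}z^{-1}=D_w\lesssim\Gamma\lesssim D_z=zUz^{-1}.$$
By transitivity and conjugation by $z^{-1}$ (Lemma 1), $sUs^{-1}\lesssim U$. $\square$

The proof used only (1), the directedness of $\le$, and the existence of $\Gamma$. Two orbits occur in it, each with its own role: that of $w$ only helps to choose $y$, and that of $y$ is the set whose stabilizer we take.

## Proof of Theorem 1

Let $S$ be noetherian and cancellative. By Lemma 4 it has ACC on right ideals, so Lemmas 5 and 6 apply. By Lemma 7 the group $G$ has ACC on subgroups. The trivial subgroup is small, so there is a maximal small subgroup: otherwise one could enlarge small subgroups strictly forever. By Lemma 12, $sUs^{-1}\lesssim U$ for all $s\in S$. By Lemma 11, condition (3) holds, and by Lemma 10, $S$ has ACC on principal left ideals. By Lemma 9, $S=\langle U,a_1,\dots,a_k\rangle$. By Lemma 7, $U$ is finitely generated as a monoid. So $S$ is finitely generated. $\blacksquare$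

## Equivalent forms of (3) under ACC on right ideals

The noetherian hypothesis entered beyond ACC on right ideals only through Lemma 7, to produce $\Gamma$ and to make $U$ finitely generated. Theorem 2 records what remains without it. A *left divisor* of $x$ is an element $y\in S$ with $x\in yS$. Two subgroups $A,B$ are *commensurable* if $A\lesssim B$ and $B\lesssim A$. A group is *polycyclic* if it has a finite subnormal series with cyclic factors, and *virtually polycyclic* if it has a polycyclic subgroup of finite index.

**Theorem 2.** Let $S$ be cancellative with ACC on right ideals, with unit group $U$ and group of right fractions $G=SS^{-1}$.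

**(I)** The following are equivalent:

1. ACC on principal left ideals;
2. every $x\in S$ has only finitely many left divisors up to right multiplication by units;
3. for every $x\in S$, the number of factors in factorizations of $x$ into nonunits is bounded;
4. $S\cap xUx^{-1}\subseteq U$ for all $x\in S$.

**(II)** If these hold, then $S=\langle U,a_1,\dots,a_k\rangle$ for some finite set of nonunits $a_i$, and $S$ is finitely generated if and only if $U$ is.

**(III)** Conditions 1–4 hold in each of the following cases:

- (A) there is a maximal small subgroup of $G$ (for example, if $G$ has ACC on subgroups); in this case, moreover, $U$ and $gUg^{-1}$ are commensurable for every $g\in G$;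
- (B) $U$ is virtually polycyclic;
- (C) $U$ is torsion.

In particular:

- A cancellative monoid with ACC on right ideals whose group of units is virtually polycyclic (e.g. finite or trivial) is finitely generated.
- Every noetherian cancellative monoid satisfies 1–4, is finitely generated, and has its unit group commensurated in its group of right fractions (that is, $U$ and $gUg^{-1}$ are commensurable for every $g\in G$).

**Proof of (I).**

**Step 1: 4 implies 1.** Condition 4 is (3), so this is Lemma 10.

**Step 2: 1 implies 2, by turning infinitely many left divisors into a chain of left ideals.** Suppose $y_nt_n=x$ for $n\ge1$, with the cosets $y_nU$ distinct. Color a pair $m<n$ according to whether $y_n\in y_mS$ or not. By Ramsey's theorem there is an infinite set of indices all of whose pairs have the same color, and by (W) this color cannot be "not". Passing to this subsequence, we have $y_{n+1}=y_nr_n$ with $r_n\in S$ for all $n$, and $r_n\notin U$ because the cosets are distinct. From $y_nt_n=x=y_{n+1}t_{n+1}=y_nr_nt_{n+1}$ we cancel $y_n$ and get $t_n=r_nt_{n+1}$. By Lemma 8, $St_1\subsetneq St_2\subsetneq\cdots$, contradicting 1.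

**Step 3: 2 implies 3, by counting initial products.** Let $x=b_1\cdots b_k$ with all $b_i\in M$, and let $p_i=b_1\cdots b_i$, $p_0=1$. Each $p_i$ is a left divisor of $x$. If $i<j$ and $p_iU=p_jU$, then $b_{i+1}\cdots b_j=p_i^{-1}p_j\in U$, which is impossible by Lemma 3. So $k+1$ is at most the number of left divisors of $x$ up to right multiplication by units.

**Step 4: 3 implies 1.** Suppose $Sx_0\subsetneq Sx_1\subsetneq\cdots$ and write $x_i=a_{i+1}x_{i+1}$, where $a_{i+1}\in M$ by Lemma 8. Then $x_0=a_1\cdots a_nx_n$ for every $n\ge1$. If $x_n$ is a nonunit, this is a factorization of $x_0$ into $n+1$ nonunits. If $x_n$ is a unit, then $a_nx_n\in M$, and we have a factorization into $n$ nonunits. Either way the lengths are unbounded, contradicting 3.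

**Step 5: 1 implies 4.** Let $a=xux^{-1}\in S$ with $x\in S$, $u\in U$, and put $x_n=xu^{-n}\in S$. Then $ax_{n+1}=xux^{-1}\cdot xu^{-n-1}=xu^{-n}=x_n$. If $a\notin U$, then by Lemma 8 $Sx_0\subsetneq Sx_1\subsetneq\cdots$, contradicting 1. $\square$

**Proof of (II).** The first claim is Lemma 9. If $U$ is finitely generated, then so is $S$. Conversely, let $S$ be generated by a finite set $A$. A unit is a product of elements of $A$, and by Lemma 3 all these factors are units. So $A\cap U$ generates $U$. $\square$

**Proof of (III).**

**Case (A).** If $G$ has ACC on subgroups, a maximal small subgroup exists because the trivial subgroup is small. Given a maximal small subgroup, Lemma 12 yields $sUs^{-1}\lesssim U$ for all $s\in S$, and Lemma 11 gives condition 4. Together with Lemma 6, $U$ and $sUs^{-1}$ are commensurable for every $s\in S$. By Lemma 1, commensurability is an equivalence relation invariant under conjugation. Let $C$ be the set of $g\in G$ such that $U$ and $gUg^{-1}$ are commensurable. If $g,h\in C$, then conjugating by $g$ shows that $gUg^{-1}$ and $ghUh^{-1}g^{-1}$ are commensurable, so $gh\in C$; conjugating by $g^{-1}$ shows that $g^{-1}Ug$ and $U$ are commensurable,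 so $g^{-1}\in C$. Hence $C$ is a subgroup containing $S$, and $C=G$ since $G=SS^{-1}$.

**Case (B).** Recall that the *Hirsch length* of a polycyclic group is the number of infinite factors in a subnormal series with cyclic factors. It does not depend on the series, and passing to a subgroup of finite index does not change it, so it is defined for virtually polycyclic groups via a polycyclic subgroup of finite index. For example, $\mathbb Z^2$ has Hirsch length $2$ and a finite group has Hirsch length $0$. Subgroups of virtually polycyclic groups are virtually polycyclic. We need one more textbook fact, with its short proof: *a subgroup $K$ of a virtually polycyclic group $V$ with the same Hirsch length as $V$ has finite index.* Replacing $V$ by a polycyclic subgroup $P$ of finite index and $K$ by $K\cap P$, which has finite index in $K$, we may assume that $V=P$ is polycyclic, with series $1=P_0\trianglelefteq P_1\trianglelefteq\dots\trianglelefteq P_r=P$. Let $K_i=K\cap P_i$. The factor $K_i/K_{i-1}$ embeds in the cyclic group $P_i/P_{i-1}$ with image $K_iP_{i-1}/P_{i-1}$. Equality of Hirsch lengths forces $K_i/K_{i-1}$ to be infinite whenever $P_i/P_{i-1}$ is. So in every case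 $[P_i:K_iP_{i-1}]<\infty$. Since
$$[P_i:K_i]=[P_i:K_iP_{i-1}]\,[K_iP_{i-1}:K_i]=[P_i:K_iP_{i-1}]\,[P_{i-1}:K_{i-1}],$$
induction on $i$ gives $[P:K]<\infty$.

Now let $U$ be virtually polycyclic, $s\in S$, and $K=U\cap sUs^{-1}$. By Lemma 6, $K$ has finite index in $U$, so it has the Hirsch length of $U$, which is also that of the isomorphic group $sUs^{-1}$. By the fact just proved, $K$ has finite index in $sUs^{-1}$, that is, $sUs^{-1}\lesssim U$. Lemma 11 gives condition 4.

**Case (C).** If $a\in S\cap xUx^{-1}$ and $U$ is torsion, then $a^n=1$ for some $n\ge1$, so $a\in U$.

**The two consequences.** Virtually polycyclic groups are finitely generated, so the first follows from (B) and (II). For the second, combine Lemma 4, Lemma 7 and case (A); finite generation is Theorem 1, or (II) with Lemma 7. $\blacksquare$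

Example C illustrates the difference between (A) and (B). There $x^k\tau_bS$ consists of all elements of $S$ with $x$-exponent at least $k$, because $x^k\tau_b\cdot x^l\tau_c=x^{k+l}\tau_{2^lb+c}$ and $c\in\mathbb Z$ is arbitrary. So the nonempty right ideals are the sets $x^kS$, and ACC on right ideals holds. There is no maximal small subgroup, so (A) does not apply, and by Lemma 7 the monoid is not noetherian. But $U\cong\mathbb Z$, so (B) applies; indeed $S$ is generated by $\tau_1,\tau_{-1}$ and $x$.

## A tower of ascending HNN extensions

**Theorem 3.** There is a cancellative monoid $S$ in which every nonempty right ideal is principal (so $S$ has ACC on right ideals) and whose group of units is finitely presented, but which is not finitely generated.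

So in Theorem 1 "noetherian" cannot be weakened to "ACC on right ideals", even if $U$ is assumed finitely presented.

We recall one construction. Given a group $H$ and an injective homomorphism $\varphi:H\to H$, the *ascending HNN extension* is the group $\langle H,x\mid x^{-1}gx=\varphi(g)\ (g\in H)\rangle$; by the textbook theorem on HNN extensions, it contains $H$. The group $G$ of Example C satisfies the relation for $H=\mathbb Z=\langle\tau_1\rangle$ and $\varphi$ multiplication by $2$. In Example C the image of $\varphi$ has finite index, and condition 4 holds. The plan now is to squeeze a group that already contains nonunits into $U$ by conjugation, so that condition 4 fails, and to repeat this infinitely often.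

**Proof.** By Higman (*Subgroups of finitely presented groups*, Proc. Roy. Soc. A 262 (1961)) there is a finitely presented group $U$ containing a copy of every finitely presented group.

**Step 1: the groups.** Put $G_0=U$. Given a finitely presented group $G_{n-1}\ge U$, choose an injective homomorphism $\varphi_n:G_{n-1}\to U\le G_{n-1}$ and let
$$G_n=\langle G_{n-1},x_n\mid x_n^{-1}gx_n=\varphi_n(g)\ (g\in G_{n-1})\rangle .$$
This ascending HNN extension contains $G_{n-1}$. It is finitely presented: since $\varphi_n$ is a homomorphism, the relations $x_n^{-1}gx_n=\varphi_n(g)$ for $g$ in a finite generating set of $G_{n-1}$ imply all the others. So the construction continues. Let $\varepsilon_n:G_n\to\mathbb Z$ be the homomorphism that is trivial on $G_{n-1}$ and has $\varepsilon_n(x_n)=1$; it respects the relations, since both sides go to $0$. Put $G=\bigcup_nG_n$ and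
$$S_0=U,\qquad S_n=\bigcup_{k\ge0}x_n^kS_{n-1},\qquad S=\bigcup_nS_n .$$
Then $S_n\subseteq G_n$ and $S_{n-1}\subseteq S_n$.

**Step 2: $S$ is a cancellative monoid.** For $g\in G_{n-1}$ and $l\ge1$ the defining relations give
$$gx_n^l=x_n^l\varphi_n^l(g),\qquad\varphi_n^l(g)\in U, \tag{4}$$
where $\varphi_n^l$ is the $l$-fold iterate. Suppose $S_{n-1}$ is a monoid and let $s,s'\in S_{n-1}$. The product $(x_n^ks)(x_n^ls')$ equals $x_n^{k+l}\varphi_n^l(s)s'$ if $l\ge1$, and $x_n^kss'$ if $l=0$; in both cases it is in $S_n$, because $U\subseteq S_{n-1}$. By induction each $S_n$ is a submonoid of $G$, and so is $S$. Submonoids of groups are cancellative.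

**Step 3: the group of units of $S$ is $U$.** We show by induction that the units of $S_n$ are $U$; for $n=0$ this is clear. Since $S_{n-1}\subseteq G_{n-1}$, we have $\varepsilon_n(x_n^ks)=k\ge0$ for $s\in S_{n-1}$. If $x_n^ks$ has an inverse in $S_n$, then that inverse has $\varepsilon_n$-value $-k\ge0$, so $k=0$. Then both $s$ and its inverse have $\varepsilon_n$-value $0$, so both lie in $S_{n-1}$, and $s\in U$ by induction. A unit of $S$ and its inverse lie together in some $S_n$, so the units of $S$ are $U$.

**Step 4: a normal form with well-ordered exponents.** By construction every $s\in S$ has the form $s=x_n^{k_n}\cdots x_1^{k_1}u$ with $u\in U$ and $k_i\ge0$. The exponents are determined by $s$: apply $\varepsilon_n$ to read off $k_n$, remove $x_n^{k_n}$, apply $\varepsilon_{n-1}$, and so on; raising $n$ only adds zero exponents. Order the finitely supported exponent sequences $(k_1,k_2,\dots)$ lexicographically from the top index, so that the largest index at which two sequences differ decides. This is a well-order, of order type $\omega^\omega$: given a nonempty set of sequences, pick one, supported in $\{1,\dots,n\}$ say; all smaller sequences are supported there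 too, and among the members of the set supported in $\{1,\dots,n\}$ one finds the least by minimizing $k_n$, then $k_{n-1}$, and so on.

**Step 5: right ideals are principal.** We show that if the exponent sequence of $s$ is at most that of $s'$, then $s'\in sS$. If the sequences are equal, then $s'\in sU$. Otherwise let $i$ be the largest index at which they differ. Then $s=wx_i^kp$ and $s'=wx_i^lp'$ with a common prefix $w$, with $k<l$ and $p,p'\in S_{i-1}$. By (4) applied to $p^{-1}\in G_{i-1}$,
$$s^{-1}s'=p^{-1}x_i^{l-k}p'=x_i^{l-k}\,\varphi_i^{l-k}(p^{-1})\,p' ,$$
and this is in $S_i$ because $\varphi_i^{l-k}(p^{-1})\in U$. So $s'\in sS$. Hence a nonempty right ideal is generated by any of its elements with minimal exponent sequence. In particular, all right ideals are finitely generated, so $S$ has ACC on right ideals.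

**Step 6: $S$ is not finitely generated.** A finite subset of $S$ lies in some $S_n$, and so does the submonoid it generates. But $x_{n+1}\in S$ is not in $S_n\subseteq G_n$, because $\varepsilon_{n+1}(x_{n+1})=1$ while $\varepsilon_{n+1}$ vanishes on $G_n$. $\blacksquare$

One can watch condition 4 fail here. Put $u=\varphi_2(x_1)\in U$. Then $x_2^{-1}x_1x_2=u$, so the nonunit $x_1=x_2ux_2^{-1}$ lies in $S\cap x_2Ux_2^{-1}$. Accordingly
$$x_2u^{-n}=x_1\cdot x_2u^{-n-1}\qquad(n\ge0),$$
and the nonunit $x_1$ peels off the left of $x_2$ forever.
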